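
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Undecidability of the span problem for categories of partitions}


\begin{abstract}
A category of partitions $\mathcal C$ and a number $n$ determine spaces of linear maps
$(\mathbb C^n)^{\otimes k}\to(\mathbb C^n)^{\otimes\ell}$, spanned by the maps $T^{(n)}_p$ with
$p\in\mathcal C(k,\ell)$. We ask whether membership of an integer matrix in these spaces can be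
algorithmically undecidable for a fixed $n$, when $\mathcal C$ is recursively enumerable. The answer is
yes: there is a recursively enumerable category for which the problem is
$\Sigma^0_1$-complete for every $n\ge 3$, and there is a finitely generated category for which it is
undecidable for every $n\ge3$. The bound is sharp: for $n\le 2$ the problem is decidable for every category
of partitions. The undecidability proofs encode word problems in groups generated by three involutions,
and they read the answer off a single matrix entry.
\end{abstract}

\section{The span problem}\label{sec:problem}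

\subsection{Partitions and their linear maps}

For $k,\ell\in\mathbb N_0$ let $\mathcal P(k,\ell)$ be the set of partitions of a set of $k$ upper points
and $\ell$ lower points, each row ordered from left to right, and let
$\mathcal P=\bigcup_{k,\ell}\mathcal P(k,\ell)$. A \emph{category of partitions} is a
collection of subsets $\mathcal C(k,\ell)\subseteq\mathcal P(k,\ell)$ which contains the identity
partition $|\in\mathcal P(1,1)$ and the pair partition $\sqcap\in\mathcal P(0,2)$, each with a single
block of two points, and which is closed under the following operations: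
\begin{itemize}
\item the tensor product $p\otimes q$, which is horizontal concatenation;
\item the involution $p\mapsto p^*$, which is reflection at the horizontal axis; we write $\sqcup=\sqcap^*\in\mathcal P(2,0)$;
\item the composition: for $q\in\mathcal P(k,\ell)$ and $p\in\mathcal P(\ell,m)$, the partition
$pq\in\mathcal P(k,m)$ is obtained by stacking $p$ below $q$, identifying the $\ell$ middle points, and
removing the middle points together with all blocks that do not meet the outer points.
\end{itemize}
Every category contains the empty partition in $\mathcal P(0,0)$, because it equals $\sqcup\,\sqcap$.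

Fix $n\in\mathbb N$ and let $e_1,\dots,e_n$ be the standard basis of $\mathbb C^n$. A partition
$p\in\mathcal P(k,\ell)$ defines the linear map
\[
T^{(n)}_p(e_{i_1}\otimes\cdots\otimes e_{i_k})=\sum_{j_1,\dots,j_\ell=1}^n\delta_p(i,j)\,
e_{j_1}\otimes\cdots\otimes e_{j_\ell},
\]
where $\delta_p(i,j)=1$ if the labeling of the upper points by $i_1,\dots,i_k$ and of the lower points by
$j_1,\dots,j_\ell$ is constant on every block of $p$, and $\delta_p(i,j)=0$ otherwise. Different blocks may
carry the same label. We identify $T_p^{(n)}$ with its matrix in $\mathbb Z^{n^\ell\times n^k}$ and put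
\[
\mathcal T^{(n)}_{\mathcal C}(k,\ell)=\operatorname{span}_{\mathbb C}\{T^{(n)}_p: p\in\mathcal C(k,\ell)\}.
\]
The three operations on partitions become operations on linear maps:
$T_{p\otimes q}^{(n)}=T^{(n)}_p\otimes T^{(n)}_q$, $T_{p^*}^{(n)}=(T^{(n)}_p)^*$ and
$T^{(n)}_pT^{(n)}_q=n^{c}\,T^{(n)}_{pq}$, where $c$ is the number of connected components removed when
forming $pq$. So the spaces $\mathcal T^{(n)}_{\mathcal C}(k,\ell)$ are closed under composition, tensor
products and adjoints. The question is whether one can recognize the members of this system
algorithmically.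

\subsection{The question and the answer}

A category $\mathcal C$ is \emph{recursively enumerable} if some algorithm lists exactly the partitions in
$\mathcal C$. Every category generated by finitely many partitions has this property. We write
$\mathrm{SPAN}(\mathcal C,n)$ for the following decision problem: given $k,\ell\in\mathbb N_0$ and
$T\in\mathbb Z^{n^\ell\times n^k}$, decide whether $T\in\mathcal T^{(n)}_{\mathcal C}(k,\ell)$. In this
notation, the problem posed in \cite{source} is:
\begin{quote}
Are there a category of partitions $\mathcal C$ and a number $n$ such that $\mathrm{SPAN}(\mathcal C,n)$ is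
algorithmically undecidable?
\end{quote}
Here we require $\mathcal C$ to be recursively enumerable, so that undecidability cannot come merely from
an ineffective $\mathcal C$. Recall that a set is \emph{$\Sigma_1^0$-complete} if it is recursively
enumerable and every recursively enumerable set $S$ is many-one reducible to it, that is, membership in
$S$ is translated into membership in the given set by a computable map. Such sets exist (the halting
problem), and they are not recursive.

\begin{theorem}\label{thm:A}
There is a recursively enumerable category of partitions $\mathcal C$ such that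
$\mathrm{SPAN}(\mathcal C,n)$ is undecidable for every $n\ge3$. It can be chosen so that
$\mathrm{SPAN}(\mathcal C,n)$ is $\Sigma^0_1$-complete for every $n\ge 3$, which is the maximum possible for
a recursively enumerable $\mathcal C$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a category $\mathcal C_0$ generated by finitely many partitions such that
$\mathrm{SPAN}(\mathcal C_0,n)$ is undecidable for every $n\ge3$.
\end{theorem}

\begin{theorem}\label{thm:C}
For every category of partitions $\mathcal C$, recursively enumerable or not, and for $n\in\{1,2\}$, the
problem $\mathrm{SPAN}(\mathcal C,n)$ is decidable. (For each $\mathcal C$ there is an algorithm; no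
uniformity in $\mathcal C$ is claimed.)
\end{theorem}

The proof of Theorem~\ref{thm:A} is self-contained. Theorem~\ref{thm:B} uses two theorems of group theory
that we cite. Theorem~\ref{thm:C} uses Hilbert's basis theorem and Gr\"obner bases.

\subsection{Why fixing $n$ matters}\label{subsec:fixed}

It is known that there is a recursively enumerable category $\mathcal C$ for which the problem ``given $p$,
is $p\in\mathcal C$?'' is undecidable. One might hope to conclude at once, by testing $T^{(n)}_p$ for
membership in the span. This works when $n$ is large compared with $p$. Suppose $n\ge k+\ell$. For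
$p\in\mathcal P(k,\ell)$ choose a labeling $j_p$ that is constant on the blocks of $p$ and takes different
values on different blocks. Then the
entry of $T^{(n)}_q$ at $j_p$ is $1$ if $q$ refines $p$, and $0$ otherwise. In an order extending
refinement the matrix of these entries is unitriangular. So the maps $T^{(n)}_p$, $p\in\mathcal P(k,\ell)$,
are linearly independent, and $T^{(n)}_p\in\mathcal T^{(n)}_{\mathcal C}(k,\ell)$ if and only if
$p\in\mathcal C$.

But $n$ is fixed while $k+\ell$ is unbounded, and then there are linear relations. For $n=1$ all
$T_p^{(1)}$ are
equal to $1$. For $n=2$, among three labels from $\{1,2\}$ either all three pairs agree or exactly one pair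
does. In $\mathcal P(0,3)$ this gives
\[
T^{(2)}_{12|3}+T^{(2)}_{13|2}+T^{(2)}_{23|1}=T^{(2)}_{1|2|3}+2\,T^{(2)}_{123}.
\]
So $T^{(n)}_p$ may lie in the span for reasons that have nothing to do with $p\in\mathcal C$. We need
categories for which such accidents can be excluded on a suitable family of partitions, and this for all
$n\ge3$ at once.

\section{Reading a word at one matrix entry}\label{sec:groups}

\subsection{Categories from three involutions}

Let
\[
\Gamma=\langle a,b,c\mid a^2=b^2=c^2=1\rangle .
\]
A \emph{word} is a finite sequence of letters from $\{a,b,c\}$; the inverse of a word is the reversed word,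
and two words represent the same element of $\Gamma$ if and only if one can be turned into the other by
inserting and deleting subwords $xx$, $x\in\{a,b,c\}$. We often use the same symbol for a word and for the
element it represents. A subgroup of $\Gamma$ is called recursively enumerable if the set of words
representing its elements is. For a word $w$ of length $k$ let $p_w\in\mathcal P(0,k)$ be the partition in
which two points lie in one block if and only if they carry the same letter of $w$.

The labelings of $p_w$ by $a,b,c$ that are constant on blocks are exactly the words $\varphi(w)$, where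
$\varphi:\{a,b,c\}\to\{a,b,c\}$ is an arbitrary map acting letter by letter. Every such $\varphi$ also
induces an endomorphism of $\Gamma$, again denoted $\varphi$. The letter $\sigma$ is reserved for the
bijective ones, the six permutations of $\{a,b,c\}$.

Let $N$ be a normal subgroup of $\Gamma$, put $G=\Gamma/N$, and let $g_1,g_2,g_3\in G$ be the images of
$a,b,c$. Let $\mathcal C_G(k,\ell)$ be the set of all $p\in\mathcal P(k,\ell)$ such that
\[
g_{i_1}\cdots g_{i_k}=g_{j_1}\cdots g_{j_\ell}\quad\text{in }G
\]
for \emph{all} labelings $i\in\{1,2,3\}^k$, $j\in\{1,2,3\}^\ell$ that are constant on the blocks of $p$.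
(An empty product is $1$.)

\begin{lemma}\label{lem:category}
$\mathcal C_G$ is a category of partitions. If $N$ is recursively enumerable, then so is $\mathcal C_G$.
\end{lemma}

\begin{proof}
The partition $|$ belongs to $\mathcal C_G$ because $g_i=g_i$, and $\sqcap$ does because $1=g_jg_j$; this is
where we use that the squares of the generators are trivial. A labeling of $p\otimes q$ restricts to labelings
of $p$ and of $q$, and multiplying the two identities gives the identity for $p\otimes q$. The condition is
symmetric in the two rows, so it is preserved by the involution.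

Let $q\in\mathcal C_G(k,\ell)$, $p\in\mathcal C_G(\ell,m)$, and let $(i,j)$ be a labeling that is constant on
the blocks of $pq$. Two outer points lie in the same block of $pq$ if and only if they are connected in the
stacked diagram. So we may extend the labeling to the middle points, constantly on each connected component
of the stacked diagram; components that do not meet the outer points get the label $1$. The extended labeling
is constant on the blocks of $q$ and on the blocks of $p$. Hence in $G$ the product over the upper row equals
the product over the middle row, which equals the product over the lower row.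

A given $p$ has finitely many labelings, so $p\in\mathcal C_G$ is a finite conjunction of statements ``this
word lies in $N$''. If $N$ is recursively enumerable, such a conjunction can be confirmed whenever it holds.
Running these searches for all $p$ in parallel lists $\mathcal C_G$.
\end{proof}

To decide whether $p_w$ lies in $\mathcal C_G$ we must consider all maps $\varphi$, including those that
identify letters. If these had to be imposed as separate relations of $G$, they would get in the way (see
Remark~\ref{rem:correction}). The next lemma provides words for which they hold automatically.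

Let $F\le\Gamma$ be the subgroup of elements represented by words of even length. It has index $2$, and it is
generated by $ab$ and $ac$: an even word is a product of two-letter words, and $xy=(ax)^{-1}(ay)$ with
$ax,ay\in\{1,ab,ac\}$.

\begin{lemma}\label{lem:noninjective}
If $\varphi:\{a,b,c\}\to\{a,b,c\}$ is not injective, then $\varphi([F,F])=1$.
\end{lemma}

\begin{proof}
The group $\varphi(F)$ is generated by $\varphi(ab)$ and $\varphi(ac)$. One of $\varphi(ab)=1$,
$\varphi(ac)=1$, $\varphi(ab)=\varphi(ac)$ holds, according to which two letters are identified. So
$\varphi(F)$ is cyclic, hence abelian.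
\end{proof}

\begin{proposition}\label{prop:detect}
Let $N$ be a normal subgroup of $\Gamma$, let $G=\Gamma/N$, let $w$ be a word of length $k$, and let $n\ge3$.
\begin{enumerate}
\item[(a)] If $N$ is invariant under all permutations $\sigma$ of $\{a,b,c\}$ and $w\in N\cap[F,F]$, then
$p_w\in\mathcal C_G$.
\item[(b)] If $w\notin N$ and $\mathcal C\subseteq\mathcal C_G$ is a category of partitions, then
$T^{(n)}_{p_w}\notin\mathcal T^{(n)}_{\mathcal C}(0,k)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have to show $\varphi(w)\in N$ for every map $\varphi:\{a,b,c\}\to\{a,b,c\}$. For bijective $\varphi$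
this is the invariance of $N$; for the others $\varphi(w)=1$ by Lemma~\ref{lem:noninjective}.

(b) Let $j\in\{1,2,3\}^k\subseteq\{1,\dots,n\}^k$ be obtained from $w$ by replacing $a,b,c$ with $1,2,3$.
Let $q\in\mathcal C(0,k)$. If the $j$-th entry $\delta_q(j)$ of $T_q^{(n)}$ were nonzero, then $j$ would be
constant on the blocks of $q$, and $q\in\mathcal C_G$ would give $g_{j_1}\cdots g_{j_k}=1$, that is,
$w\in N$. So all elements of $\mathcal T_{\mathcal C}^{(n)}(0,k)$ have $j$-th entry $0$. But the $j$-th entry
of $T^{(n)}_{p_w}$ is $1$.
\end{proof}

Part (b) settles the difficulty of Section~\ref{subsec:fixed}: whatever linear relations there are between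
the $T_q^{(n)}$, the elements of the span vanish at every coordinate in $\{1,2,3\}^k$ whose word is
nontrivial in $G$. It is the only place
where $n\ge3$ is used. For $n=2$ the test sees nothing: the coordinates $j\in\{1,2\}^k$ with
$\delta_{p_w}(j)=1$ correspond to maps $\varphi$ with at most two values, and for $w\in[F,F]$ all the words
$\varphi(w)$ are trivial.

\begin{example}\label{ex:toy}
Take the commutator $w=(ab)(ac)(ab)^{-1}(ac)^{-1}=abacbaca$, of length $8$. The partition $p_w$ has three
blocks: positions $\{1,3,6,8\}$, $\{2,5\}$ and $\{4,7\}$. Identifying letters kills $w$, as it must: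
with $b=a$ we get $aaacaaca=acca=1$, with $c=a$ we get $abaabaaa=abba=1$, and with $c=b$ we get
$abab\,baba=1$.

Let $N=[F,F]$, which is normal in $\Gamma$ and invariant under permutations. By (a),
$p_w\in\mathcal C_{\Gamma/N}$, so $T_{p_w}^{(n)}$ is in the span for this category. Now let $N=1$. The word
$w$ has no two equal neighboring letters, so $w\ne1$ in the free product $\Gamma$. By (b), for $n\ge 3$, the
vector $T^{(n)}_{p_w}$ is not in the span for $\mathcal C_\Gamma$, and the entry at $(1,2,1,3,2,1,3,1)$ shows
it. So in both cases the answer to the span question for $T_{p_w}^{(n)}$ is the answer to ``is $w\in N$?''.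
\end{example}

For a permutation-invariant $N$ and words $w\in[F,F]$ we can thus pose the question ``is $w\in N$?'' as an
instance of the span problem. It remains to make this question undecidable. The price is the
invariance: whatever relation we impose on $G$, we must impose its six permuted copies as well.

\section{A recursively enumerable category}\label{sec:A}

For Theorem~\ref{thm:A} we look for words $w_2,w_3,\dots\in[F,F]$, computable from the index, that are
\emph{independent} in a strong sense: no $w_d$ lies in the normal closure of all permuted words $\sigma(w_e)$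
with $e\neq d$. Then every recursively enumerable set $S$ of indices can be encoded by imposing the relations
$\sigma(w_d)$, $d\in S$.

\subsection{The words}

To find them we imagine an involution $y_i$ sitting at each point $i$ of the integer line, and the
reflections of the line permuting these involutions. Let $a$ be $y_0$, and let $b$ and $c$ be the
reflections $i\mapsto-i$ and $i\mapsto1-i$. Then $cb$ is the translation by $1$, the element
$a(cb)^ea(bc)^e$ is $y_0y_e$, and its square is the commutator of $y_0$ and $y_e$. If all pairs of
involutions commute except those at one chosen distance, then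
\[
v_e=\bigl(a(cb)^ea(bc)^e\bigr)^2\qquad(e\ge1)
\]
tells whether $e$ is that distance. Two corrections are needed. First, the permuted copies $\sigma(v_e)$ with
$\sigma(a)\ne a$ must become trivial; it turns out that this happens when $e$ is a multiple of $4$. Second,
$v_e$ does not lie in $[F,F]$; we compensate for this by a suitable power of one fixed word $v_4$. We
therefore put
\[
w_d=v_{4d}\,v_4^{-d}\qquad(d\ge 2),
\]
an explicit word.

\begin{lemma}\label{lem:wdFF}
$w_d\in[F,F]$ for all $d\ge2$.
\end{lemma}

\begin{proof}
We compute in the abelian group $F/[F,F]$, written additively; let $A,B$ be the classes of $ab,ac$. Since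
$a(cb)a=(ac)(ba)$ and $bc=(ba)(ac)$, both have class $B-A$. Hence $a(cb)^ea\,(bc)^e=(acba)^e(bc)^e$ has class
$2e(B-A)$ and $v_e$ has class $4e(B-A)$. The class of $w_d$ is $16d(B-A)-d\cdot16(B-A)=0$.
\end{proof}

\begin{remark}\label{rem:correction}
Without the factor $v_4^{-d}$ the encoding breaks down. With $\varphi(a)=\varphi(b)=b$ and $\varphi(c)=c$ one
gets $b(cb)^eb=(bc)^e$ and so $\varphi(v_e)=(bc)^{4e}$. If $p_{v_d}\in\mathcal C_G$, then $(bc)^{4d}=1$ in
$G$, and consequently $v_{e+4d}=v_e$ in $G$ for all $e$.
\end{remark}

\subsection{A test group for each distance}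

We now construct the group imagined above, for one chosen distance $m\ge1$. Let
$V=\bigoplus_{i\in\mathbb Z}\mathbb F_2\varepsilon_i$, and let
$\lambda:V\times V\to\mathbb F_2$ be the bilinear form with $\lambda(\varepsilon_i,\varepsilon_j)=1$ if
$j-i=m$ and $\lambda(\varepsilon_i,\varepsilon_j)=0$ otherwise. On $E_m=V\times\mathbb F_2$ define
\[
(v,x)(v',x')=\bigl(v+v',\,x+x'+\lambda(v,v')\bigr).
\]
Bilinearity gives associativity, since both bracketings of a triple product have second coordinate
$x+x'+x''+\lambda(v,v')+\lambda(v,v'')+\lambda(v',v'')$. The unit is $(0,0)$, and the inverse of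
$(v,x)$ is $(v,x+\lambda(v,v))$. So $E_m$ is a group. Put $y_i=(\varepsilon_i,0)$ and $z=(0,1)$. Then
$z\ne1$ is central with $z^2=1$, each $y_i$ satisfies $y_i^2=1$, and
$y_iy_j=y_jy_i\,z^{\lambda(\varepsilon_i,\varepsilon_j)+\lambda(\varepsilon_j,\varepsilon_i)}$, so that
\begin{equation}\label{eq:comm}
(y_iy_j)^2=\begin{cases} z,&|i-j|=m,\\ 1,&\text{otherwise.}\end{cases}
\end{equation}

A reflection $\tau$ of $\mathbb Z$, that is, a map $i\mapsto r-i$, acts linearly on $V$ by
$\varepsilon_i\mapsto\varepsilon_{\tau(i)}$. It reverses differences, so
$\lambda(\tau v,\tau v')=\lambda(v',v)$. Thus $\tau$ does not preserve $\lambda$, and we correct it by a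
quadratic term: let
\[
\hat\tau(v,x)=\bigl(\tau v,\;x+\lambda(v,v)\bigr).
\]
Since $\lambda(v+v',v+v')=\lambda(v,v)+\lambda(v',v')+\lambda(v,v')+\lambda(v',v)$, the second coordinate of
$\hat\tau\bigl((v,x)(v',x')\bigr)$ is $x+x'+\lambda(v,v)+\lambda(v',v')+\lambda(v',v)$, and so is that of
$\hat\tau(v,x)\hat\tau(v',x')$. Moreover $\hat\tau^2=\mathrm{id}$, because
$\lambda(\tau v,\tau v)=\lambda(v,v)$. So $\hat\tau$ is an automorphism of order two, with
$\hat\tau(y_i)=y_{\tau(i)}$ and $\hat\tau(z)=z$.

Let $D_\infty=\langle\tau_0,\tau_1\mid\tau_0^2=\tau_1^2=1\rangle$ act on $E_m$ through the automorphisms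
attached to the reflections $i\mapsto-i$ (for $\tau_0$) and $i\mapsto1-i$ (for $\tau_1$). In the semidirect
product $Q_m=E_m\rtimes D_\infty$ we have
\[
\tau_0y_i\tau_0=y_{-i},\qquad \tau_1y_i\tau_1=y_{1-i},\qquad hy_ih^{-1}=y_{i+1}\ \text{ for }h=\tau_1\tau_0,
\]
and $z$ is central. Since $y_0,\tau_0,\tau_1$ are involutions, there is a homomorphism
\[
\pi_m:\Gamma\to Q_m,\qquad a\mapsto y_0,\quad b\mapsto\tau_0,\quad c\mapsto\tau_1 .
\]

\begin{lemma}\label{lem:test}
Let $m\ge2$ and let $\sigma$ be a permutation of $\{a,b,c\}$.
\begin{enumerate}
\item[(i)] If $\sigma(a)=a$, then $\pi_m(\sigma(v_e))=z$ for $e=m$, and $\pi_m(\sigma(v_e))=1$ for all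
$e\ge1$ with $e\ne m$.
\item[(ii)] If $\sigma(a)\neq a$, then $\pi_m(\sigma(v_{4e}))=1$ for all $e\ge1$.
\end{enumerate}
Consequently, for $d,e\ge2$,
\[
\pi_{4d}(\sigma(w_e))=\begin{cases} z,&e=d\text{ and }\sigma(a)=a,\\ 1,&\text{otherwise.}\end{cases}
\]
\end{lemma}

\begin{proof}
Put $g=\sigma(cb)$ and $x=\sigma(a)$, so that $\sigma(v_e)=(x\,g^e\,x\,g^{-e})^2$.

(i) Here $x=a$ and $\pi_m(g)=h^{\pm1}$, because $\pi_m(cb)=\tau_1\tau_0=h$ and $\pi_m(bc)=h^{-1}$. So
$\pi_m(\sigma(v_e))=(y_0\,h^{\pm e}y_0h^{\mp e})^2=(y_0y_{\pm e})^2$, and \eqref{eq:comm} gives the claim.

(ii) Let $x=b$. Then $g$ is $ca$ or its inverse $ac$. We have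
$\pi_m(ca)^2=\tau_1y_0\tau_1y_0=y_1y_0$ and $\pi_m(ca)^4=(y_1y_0)^2=1$ by \eqref{eq:comm}, since $m\ne1$. So
$\pi_m(g)^{4e}=1$ and $\pi_m(\sigma(v_{4e}))=(\tau_0\tau_0)^2=1$.

Let $x=c$. Then $g$ is $ba$ or its inverse $ab$. Since $\tau_0y_0\tau_0=y_0$, the involutions $\tau_0$ and
$y_0$ commute and $\pi_m(g)^2=1$. So $\pi_m(\sigma(v_{4e}))=(\tau_1\tau_1)^2=1$.

For the last statement take $m=4d$. If $\sigma(a)\ne a$, both factors of $\sigma(w_e)=\sigma(v_{4e})\sigma(v_4)^{-e}$
are mapped to $1$ by (ii). If $\sigma(a)=a$, then $\sigma(v_4)$ is mapped to $1$, because $4\ne4d$ (here we use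
$d\ge2$), and $\sigma(v_{4e})$ is mapped to $z$ if $e=d$ and to $1$ otherwise.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Let $S\subseteq\{2,3,\dots\}$ be recursively enumerable, and let $N_S$ be the normal closure in $\Gamma$ of
\[
\{\sigma(w_d): d\in S,\ \sigma\text{ a permutation of }\{a,b,c\}\}.
\]
The set of words representing elements of $N_S$ is recursively enumerable: list all products of conjugates
of these generators and of their inverses, and all words obtained from such products by inserting and
deleting subwords $xx$. Let $G_S=\Gamma/N_S$ and $\mathcal C=\mathcal C_{G_S}$. By Lemma~\ref{lem:category},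
$\mathcal C$ is a recursively enumerable category.

Let $n\ge3$, $d\ge2$, and let $k_d$ be the length of $w_d$. We claim
\begin{equation}\label{eq:reduction}
d\in S\iff T^{(n)}_{p_{w_d}}\in\mathcal T^{(n)}_{\mathcal C}(0,k_d).
\end{equation}
If $d\in S$, then $w_d\in N_S$. The group $N_S$ is invariant under permutations by construction, and
$w_d\in[F,F]$ by Lemma~\ref{lem:wdFF}. So $p_{w_d}\in\mathcal C$ by Proposition~\ref{prop:detect}(a). If
$d\notin S$, then by Lemma~\ref{lem:test} the homomorphism $\pi_{4d}$ kills all generators $\sigma(w_e)$,
$e\in S$, of $N_S$, hence kills $N_S$, whereas $\pi_{4d}(w_d)=z\neq1$. So $w_d\notin N_S$, and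
Proposition~\ref{prop:detect}(b) shows that $T_{p_{w_d}}^{(n)}$ is not in the span.

The map $d\mapsto T^{(n)}_{p_{w_d}}$ is computable, so \eqref{eq:reduction} is a many-one reduction of $S$ to
$\mathrm{SPAN}(\mathcal C,n)$. If $S$ is not recursive, $\mathrm{SPAN}(\mathcal C,n)$ is undecidable, for
every $n\ge3$ at once.

Finally, for every recursively enumerable category $\mathcal C$ and every $n$, the set of yes-instances of
$\mathrm{SPAN}(\mathcal C,n)$ is recursively enumerable: list $\mathcal C(k,\ell)$ and test at each stage
whether $T$ is a linear combination of the matrices $T_p^{(n)}$ listed so far. The test can be made over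
$\mathbb Q$, because a linear system with rational coefficients that is solvable over $\mathbb C$ is solvable
over $\mathbb Q$. So $\Sigma_1^0$-completeness is the maximum possible, and it is attained by choosing $S$
to be $\Sigma^0_1$-complete. \qed

\begin{remark}
Since $p_{w_d}\in\mathcal C$ implies that $T^{(n)}_{p_{w_d}}$ is in the span, the proof also shows
$d\in S\iff p_{w_d}\in\mathcal C$. So membership of partitions in $\mathcal C$ is undecidable as well when
$S$ is not recursive.
\end{remark}

\section{A finitely generated category}\label{sec:B}

The category just constructed encodes an undecidable set by infinitely many independent relations. For a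
finitely generated category we take as the source of undecidability the word problem of a group given by
finitely many relations. We use the following facts.
\begin{enumerate}
\item[(F1)] (Novikov \cite{Novikov}, Boone \cite{Boone}) There is a finitely presented group
$K=\langle x_1,\dots,x_m\mid R\rangle$ with undecidable word problem. We take the finite set $R$ closed under
inversion.
\item[(F2)] (Goryushkin \cite{Goryushkin}, Schupp \cite{Schupp}) Every countable group embeds in a
$2$-generator simple group.
\end{enumerate}

We want words $w_1,\dots,w_m$ in $a,b,c$ that stand for the generators $x_j$, and we impose the relations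
$\rho(w_1,\dots,w_m)$ with $\rho\in R$. Two difficulties arise. The first is invariance: the permuted
relations $\sigma(\rho(w_1,\dots,w_m))$ might force new relations among the $w_j$ and so spoil the word problem.
Section~\ref{subsec:perm} removes it with the help of (F2). The second is that the category
generated by our finitely many partitions must contain $p_\omega$ for \emph{every} consequence $\omega$ of the
relations. Section~\ref{subsec:gen} shows how the operations of a category imitate the derivation of
consequences in a group.

\subsection{Words invisible to the permuted maps}\label{subsec:perm}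

The even subgroup $F$ is \emph{free} on $ab$ and $ac$. To see this, let $F(f_1,f_2)$ be the free group on
$f_1,f_2$ and let $\langle a\rangle\cong\mathbb Z/2$ act on it by $f_1\mapsto f_1^{-1}$,
$f_2\mapsto f_2^{-1}$. In $F(f_1,f_2)\rtimes\langle a\rangle$ we have
$(af_1)^2=(af_1a)f_1=f_1^{-1}f_1=1$ and likewise $(af_2)^2=1$; in $\Gamma$ we have
$a(ab)a=(ab)^{-1}$ and $a(ac)a=(ac)^{-1}$. So
\[
a\mapsto a,\ b\mapsto af_1,\ c\mapsto af_2\qquad\text{and}\qquad a\mapsto a,\ f_1\mapsto ab,\ f_2\mapsto ac
\]
define homomorphisms between $\Gamma$ and $F(f_1,f_2)\rtimes\langle a\rangle$. They are mutually inverse and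
match $ab,ac$ with $f_1,f_2$.

By (F2), fix a $2$-generator simple group $U$ containing $K$. The group $K$ is not abelian, because finitely
generated abelian groups have decidable word problem. So $U$ is not abelian, and being simple it satisfies
$[U,U]=U$. As $F$ is free of rank $2$, there is a surjective homomorphism $\pi:F\to U$. Let $M=\ker\pi$.

Let $\Phi$ be the finite set of automorphisms $\sigma|_F$ and $\iota\sigma|_F$ of $F$, where $\sigma$ runs over
the permutations of $\{a,b,c\}$ and $\iota$ is conjugation by $a$. (Permutations of letters and conjugations
preserve the parity of length.) Our relations will have to be imposed together with their images under $\Phi$. For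
$\phi\in\Phi$ put
\[
M_\phi=\phi^{-1}(M)=\ker(\pi\phi).
\]
This is a normal subgroup of $F$ with $F/M_\phi\cong U$, hence a maximal normal subgroup. Let
$N_1,\dots,N_\nu$ be the distinct groups among the $M_\phi$ that are different from $M$. We want the $w_j$ to lie
in all of them, so that the permuted copies of the relations are not seen by $\pi$; simplicity makes this
possible. Since $N_i$ and $M$ are distinct maximal normal subgroups, $N_i\not\subseteq M$. So $\pi(N_i)$ is a
nontrivial normal subgroup of $U$, that is, $\pi(N_i)=U$. Put
\[
J=[\dots[[[F,F],N_1],N_2],\dots,N_\nu].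
\]
All groups in this iterated commutator are normal in $F$, so $J\subseteq[F,F]\cap N_1\cap\dots\cap N_\nu$. On
the other hand $\pi(J)=[\dots[[U,U],U],\dots,U]=U$. Hence we can choose $w_1,\dots,w_m\in J$ with
\[
\pi(w_j)=x_j\in K\subseteq U .
\]
We fix words in $a,b,c$ representing the $w_j$, denoted by the same symbols.

Let $W$ be the finite set of words $\rho(w_1,\dots,w_m)$ with $\rho\in R$, let $N$ be the normal closure in
$\Gamma$ of $\{\sigma(r): r\in W,\ \sigma\text{ a permutation}\}$, and let $G=\Gamma/N$.

\begin{lemma}\label{lem:faithful}
For every word $v$ in $x_1^{\pm1},\dots,x_m^{\pm1}$,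
\[
v=1\text{ in }K\iff v(w_1,\dots,w_m)\in N.
\]
\end{lemma}

\begin{proof}
If $v=1$ in $K$, then in the free group on $x_1,\dots,x_m$ the word $v$ is a product of conjugates of elements
of $R$. Substituting $w_j$ for $x_j$ shows $v(w_1,\dots,w_m)\in N$.

For the converse we show $N\subseteq M$. Then $v(w_1,\dots,w_m)\in N$ implies
$v(x_1,\dots,x_m)=\pi(v(w_1,\dots,w_m))=1$ in $U$, hence in $K$.

Since $\Gamma=F\cup Fa$, the group $N$ is the normal closure in $F$ of $\{\phi(r): r\in W,\phi\in\Phi\}$. As
$M$ is normal in $F$, it suffices to show $\phi(r)\in M$, that is, $r\in M_\phi$, for $r=\rho(w_1,\dots,w_m)\in W$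
and $\phi\in\Phi$. If $M_\phi\ne M$, then $M_\phi$ is one of the $N_i$, all $w_j\in J$ lie in $M_\phi$, and so
does $r$. If $M_\phi=M$, then $r\in M=M_\phi$ because $\pi(r)=\rho(x_1,\dots,x_m)=1$.
\end{proof}

\subsection{Generators, merging, and consequences of relations}\label{subsec:gen}

Let $\mathcal C_0$ be the category generated by
\begin{itemize}
\item $b_4\in\mathcal P(0,4)$, the single block of four points;
\item $q\in\mathcal P(3,3)$ with the two blocks $\{\text{upper }1,\text{upper }2,\text{lower }2,\text{lower }3\}$ and
$\{\text{upper }3,\text{lower }1\}$;
\item $p_r$ for $r\in W$.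
\end{itemize}

\begin{lemma}\label{lem:inclusion}
$\mathcal C_0\subseteq\mathcal C_G$.
\end{lemma}

\begin{proof}
As $\mathcal C_G$ is a category, it suffices to consider the generators. For $b_4$ the condition is $1=g^4$,
and for $q$ it is $ggh=hgg$, where $g,h\in\{g_1,g_2,g_3\}$; both hold because $g^2=1$. The group $N$ is
invariant under permutations, and each $r\in W$ lies in $N\cap[F,F]$ because $w_j\in J\subseteq[F,F]$. So
$p_r\in\mathcal C_G$ by Proposition~\ref{prop:detect}(a).
\end{proof}

The partitions $b_4$ and $q$ express no relations beyond $x^2=1$. They are there to provide the following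
operation: $b_4$ lets us create and absorb a pair of points, and $q$ lets us transport this pair past
other points.

\begin{lemma}[Merging]\label{lem:merge}
Let $p\in\mathcal C_0(0,k)$ and let $s<t$ be two of its points. The partition obtained from $p$ by merging the
blocks of $s$ and $t$ lies in $\mathcal C_0$.
\end{lemma}

\begin{proof}
The one-block partition in $\mathcal P(1,3)$ equals $(\sqcup\otimes|^{\otimes3})(|\otimes b_4)$: the cap
$\sqcup$ joins the block of the upper point with the first point of $b_4$, and three points of $b_4$ remain.
So it lies in $\mathcal C_0$, and so does its reflection, the one-block partition in $\mathcal P(3,1)$.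

Write the points of $p$ as a row, each point represented by a symbol for its block. Let $x$ be the symbol at
$s$, let $y$ be the symbol at $t$, and let $z_1,\dots,z_l$ be those in between. Composing with the one-block
partition in $\mathcal P(1,3)$ at $s$, tensored with identities at the other points, triples the point $s$.
Composing with $q$ (again tensored with identities) at the last two of these three points and the next point
interchanges this pair with that point. Since the pair lies in one block already, no blocks are merged and all
block memberships are kept. Repeating this, and finally composing with the one-block partition in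
$\mathcal P(3,1)$ at the pair and $t$, we obtain
\[
x\,z_1\cdots z_l\,y\ \to\ x\,xx\,z_1\cdots z_l\,y\ \to\ x\,z_1\,xx\,z_2\cdots z_l\,y\ \to\cdots\to\
x\,z_1\cdots z_l\,xx\,y\ \to\ x\,z_1\cdots z_l\,y',
\]
where the last step joins the blocks $x$ and $y$, and $y'$ is a point of the joint block. The result is
$p$ with the blocks of $s$ and $t$ merged.
\end{proof}

\begin{lemma}\label{lem:consequences}
If a word $\omega$ satisfies $\omega=1$ in $G$, then $p_\omega\in\mathcal C_0$.
\end{lemma}

\begin{proof}
Let $L$ be the set of words $\omega$ with $p_\omega\in\mathcal C_0$.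
\begin{enumerate}
\item[(1)] The empty word is in $L$, since $\sqcup\,\sqcap$ is the empty partition. If $r\in W$, then
$\sigma(r)\in L$ for every permutation $\sigma$, because $p_{\sigma(r)}=p_r$.
\item[(2)] If $\omega,\omega'\in L$, then $\omega\omega'\in L$: take $p_\omega\otimes p_{\omega'}$ and merge blocks
carrying the same letter.
\item[(3)] If $\omega\in L$ and $x$ is a letter, then $x\omega x\in L$: take
$(|\otimes p_\omega\otimes|)\,\sqcap$, in which the two outer points form a block, and merge this block with the
$x$-block of $p_\omega$ if there is one.
\item[(4)] If $\omega_1xx\omega_2\in L$, then $\omega_1\omega_2\in L$: compose with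
$|^{\otimes|\omega_1|}\otimes\sqcup\otimes|^{\otimes|\omega_2|}$. The two points joined by $\sqcup$ lie in one block
already, so they are just removed.
\item[(5)] If $\omega_1\omega_2\in L$ and $x$ is a letter, then $\omega_1xx\omega_2\in L$: compose with
$|^{\otimes|\omega_1|}\otimes\sqcap\otimes|^{\otimes|\omega_2|}$ and merge the new pair with the $x$-block if there
is one.
\end{enumerate}
By (4) and (5), $L$ consists of all words that represent elements of a certain subset $\bar L\subseteq\Gamma$.
By (1)--(3), $\bar L$ contains $1$ and all $\sigma(r)$, $r\in W$, and it is closed under products and under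
conjugation. It also contains the inverses $\sigma(r)^{-1}$, because $R$ is closed under inversion. Hence
$N\subseteq\bar L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n\ge3$. For a word $v$ in $x_1^{\pm1},\dots,x_m^{\pm1}$ let $\omega_v$ be the word $v(w_1,\dots,w_m)$ in
$a,b,c$; it is computable from $v$. If $v=1$ in $K$, then $\omega_v=1$ in $G$ by Lemma~\ref{lem:faithful}, so
$p_{\omega_v}\in\mathcal C_0$ by Lemma~\ref{lem:consequences}, and $T^{(n)}_{p_{\omega_v}}$ lies in the span. If
$v\neq1$ in $K$, then $\omega_v\notin N$ by Lemma~\ref{lem:faithful}. Since $\mathcal C_0\subseteq\mathcal C_G$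
by Lemma~\ref{lem:inclusion},
Proposition~\ref{prop:detect}(b) shows that $T^{(n)}_{p_{\omega_v}}$ is not in the span. So the undecidable word
problem of $K$ is reduced to $\mathrm{SPAN}(\mathcal C_0,n)$.
\end{proof}

\section{Decidability for $n\le2$}\label{sec:C}

Let $\mathcal C$ be an arbitrary category of partitions. We write $\mathcal T(k,\ell)$ for
$\mathcal T_{\mathcal C}^{(n)}(k,\ell)$.

\subsection{The case $n=1$}

All $T_p^{(1)}$ are equal to $1$. So $T=0$ is always in the span, and a nonzero $T$ is in the span if and only
if $\mathcal C(k,\ell)\ne\emptyset$. If $k+\ell$ is even, then $\mathcal C(k,\ell)\neq\emptyset$: take a tensor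
product of copies of $|$ and of $\sqcap$ or $\sqcup$, and for $k=\ell=0$ the empty partition. Suppose there is
some $p_0\in\mathcal C(k_0,\ell_0)$ with
$k_0+\ell_0$ odd, and let $k+\ell$ be odd. Replacing $p_0$ by $p_0^*$ if necessary, we may assume that
$k\equiv k_0$ and hence $\ell\equiv\ell_0$ modulo $2$. Composing $p_0$ with elements of $\mathcal C(k,k_0)$ and
$\mathcal C(\ell_0,\ell)$ shows $\mathcal C(k,\ell)\neq\emptyset$. So either $\mathcal C(k,\ell)\neq\emptyset$
exactly when $k+\ell$ is even, or always. In both cases $\mathrm{SPAN}(\mathcal C,1)$ is decidable.

\subsection{From spans to an ideal}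

For $n=2$ we want to apply commutative algebra, and for this we turn the infinitely many spaces
$\mathcal T(k,\ell)$ into one ideal. This step works for every $n$.

Let $V=\mathbb C^n$ and let $\mathcal F=\mathbb C\langle u_{ij}:1\le i,j\le n\rangle$ be the free algebra. Let
$u^{\otimes k}$ be the $n^k\times n^k$ matrix with entries $u_{i_1j_1}\cdots u_{i_kj_k}$; thus $u^{\otimes0}=1$,
and every monomial of degree $k$ occurs exactly once as an entry of $u^{\otimes k}$. For a linear map
$T:V^{\otimes k}\to V^{\otimes\ell}$ put
\[
\partial T=Tu^{\otimes k}-u^{\otimes\ell}T,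
\]
a matrix over $\mathcal F$. Let $\mathcal I$ be the two-sided ideal of $\mathcal F$ generated by all entries of
all $\partial T'$ with $T'\in\mathcal T(k',\ell')$, $k',\ell'\ge0$.

\begin{lemma}\label{lem:duality}
A linear map $T:V^{\otimes k}\to V^{\otimes\ell}$ lies in $\mathcal T(k,\ell)$ if and only if all entries of
$\partial T$ lie in $\mathcal I$.
\end{lemma}

The idea of the proof is to substitute matrices $X_j$ for the $u^{\otimes j}$. If they satisfy the relations
$T'X_{k'}=X_{\ell'}T'$ for the $T'$ in our spaces, and the entries of $\partial T$ are consequences of these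
relations, then $TX_k=X_\ell T$ as well, and the double commutant theorem applies.

\begin{proof}
One direction holds by definition. Assume that all entries of $\partial T$ lie in $\mathcal I$.

\emph{The ideal is a linear span.} The identity
$\partial(\mathrm{id}_{V^{\otimes r}}\otimes T'\otimes\mathrm{id}_{V^{\otimes t}})=u^{\otimes r}\otimes\partial T'\otimes u^{\otimes t}$
says that multiplying entries of $\partial T'$ by monomials from the left and from the right gives entries of
$\partial T''$ for another $T''$ in our spaces. So $\mathcal I$ is the linear span of the entries of all $\partial T'$.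
Hence there is a number $N\ge k,\ell$ such that every entry of $\partial T$ is a linear combination of entries of
$\partial T'$ with $T'\in\mathcal T(k',\ell')$ and $k',\ell'\le N$.

\emph{Testing with the commutant.} Let $W_N=\bigoplus_{0\le j\le N}V^{\otimes j}$ with the orthogonal projections
$e_j$ onto $V^{\otimes j}$, and let
\[
\mathcal M_N=\bigoplus_{0\le i,j\le N}\mathcal T(i,j)\subseteq\operatorname{End}(W_N).
\]
By the closure properties of the spaces $\mathcal T(i,j)$ this is a $*$-subalgebra, and it contains the $e_j$ and
hence the identity. An element $X$ of its commutant $\mathcal M_N'$ commutes with the $e_j$, so it is block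
diagonal, $X=(X_j)_{j\le N}$, and it satisfies $T'X_{k'}=X_{\ell'}T'$ for $T'\in\mathcal T(k',\ell')$,
$k',\ell'\le N$. Define a linear functional on the polynomials of degree at most $N$ by sending each entry of
$u^{\otimes j}$, $j\le N$, to the corresponding entry of $X_j$. Applied entrywise, it sends $\partial T'$ to
$T'X_{k'}-X_{\ell'}T'=0$, for $T'$ as before. By the choice of $N$ it kills the entries of $\partial T$, that is,
$TX_k=X_\ell T$.

So $T$, extended by $0$ to an element of $\operatorname{End}(W_N)$, commutes with $\mathcal M_N'$. The
double commutant theorem in finite dimensions says that a unital $*$-subalgebra equals the commutant of its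
commutant. Therefore $T\in\mathcal M_N$, and $T\in e_\ell\mathcal M_Ne_k=\mathcal T(k,\ell)$.
\end{proof}

Since $\partial$ is linear, $\mathcal I$ is generated by the entries of $\partial T_p^{(n)}$, $p\in\mathcal C$, which
lie in $\mathbb Q\langle u_{ij}\rangle$. Let $\mathcal I_{\mathbb Q}$ be the ideal they generate in
$\mathbb Q\langle u_{ij}\rangle$. Then $\mathcal I=\mathbb C\otimes_{\mathbb Q}\mathcal I_{\mathbb Q}$, and
expanding coefficients in a $\mathbb Q$-basis of $\mathbb C$ containing $1$ shows
$\mathcal I\cap\mathbb Q\langle u_{ij}\rangle=\mathcal I_{\mathbb Q}$. So for integral $T$,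
\begin{equation}\label{eq:rational}
T\in\mathcal T(k,\ell)\iff\text{all entries of }\partial T\text{ lie in }\mathcal I_{\mathbb Q}.
\end{equation}

\subsection{The case $n=2$}

The idea is that for $n=2$ the relations coming from $\sqcap$ and $\sqcup$, which are present in every category,
already make the quotient by $\mathcal I_{\mathbb Q}$ commutative up to signs.

Write $u=\begin{pmatrix}\alpha&\beta\\ \gamma&\eta\end{pmatrix}$ and
$A=\mathbb Q\langle\alpha,\beta,\gamma,\eta\rangle/\mathcal I_{\mathbb Q}$.
The entries of $\partial T_\sqcap^{(2)}$ and $\partial T_\sqcup^{(2)}$ are, up to sign, the entries of $uu^t-1$ and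
$u^tu-1$, so in $A$ we have
\begin{gather*}
\alpha^2+\beta^2=\gamma^2+\eta^2=\alpha^2+\gamma^2=\beta^2+\eta^2=1,\\
\alpha\gamma=-\beta\eta,\qquad \gamma\alpha=-\eta\beta,\qquad \alpha\beta=-\gamma\eta,\qquad \beta\alpha=-\eta\gamma .
\end{gather*}
In particular $\alpha^2=\eta^2$ and $\beta^2=\gamma^2$. To find good coordinates, recall that an ordinary
real orthogonal $2\times2$ matrix is either a rotation, with $\alpha=\eta$ and $\beta=-\gamma$, or a reflection, with
$\alpha=-\eta$ and $\beta=\gamma$. This suggests
\[
s_1=\alpha+\eta,\qquad s_2=\beta-\gamma,\qquad t_1=\alpha-\eta,\qquad t_2=\beta+\gamma,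
\]
an invertible linear change of generators over $\mathbb Q$.

\begin{lemma}\label{lem:signs}
In $A$ we have $s_1s_2=s_2s_1$, $t_1t_2=t_2t_1$, and $s_it_j=-t_js_i$ for $i,j\in\{1,2\}$.
\end{lemma}

\begin{proof}
We expand and use the relations above:
\begin{align*}
s_1s_2&=\alpha\beta-\alpha\gamma+\eta\beta-\eta\gamma=-\gamma\eta+\beta\eta-\gamma\alpha+\beta\alpha=s_2s_1,\\
t_1t_2&=\alpha\beta+\alpha\gamma-\eta\beta-\eta\gamma=-\gamma\eta-\beta\eta+\gamma\alpha+\beta\alpha=t_2t_1,\\
s_1t_2&=\alpha\beta+\alpha\gamma+\eta\beta+\eta\gamma=-\gamma\eta-\beta\eta-\gamma\alpha-\beta\alpha=-t_2s_1,\\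
t_1s_2&=\alpha\beta-\alpha\gamma-\eta\beta+\eta\gamma=-\gamma\eta+\beta\eta+\gamma\alpha-\beta\alpha=-s_2t_1.
\end{align*}
Since $\alpha^2=\eta^2$, we have $s_1t_1=\eta\alpha-\alpha\eta$ and $t_1s_1=\alpha\eta-\eta\alpha$. Since
$\beta^2=\gamma^2$, we have $s_2t_2=\beta\gamma-\gamma\beta$ and $t_2s_2=\gamma\beta-\beta\gamma$.
\end{proof}

Any two of the four generators commute or anticommute. Hence $s_1^2,s_2^2,t_1^2,t_2^2$ are central in $A$, and
$A$ is a module over $P=\mathbb Q[X_1,X_2,X_3,X_4]$, with $X_1,\dots,X_4$ acting as multiplication by these four
squares. By reordering monomials at the cost of signs and pulling out squares, we see that the $P$-linear map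
\[
\Theta:P^{16}\to A,\qquad (f_\varepsilon)_{\varepsilon\in\{0,1\}^4}\mapsto
\sum_\varepsilon f_\varepsilon(s_1^2,s_2^2,t_1^2,t_2^2)\;s_1^{\varepsilon_1}s_2^{\varepsilon_2}t_1^{\varepsilon_3}t_2^{\varepsilon_4}
\]
is surjective. The procedure is effective: from a polynomial in the noncommuting variables
$\alpha,\beta,\gamma,\eta$ over $\mathbb Q$ one computes an element of $P^{16}$ that $\Theta$ maps to its class in
$A$, by substituting
\[
\alpha=\tfrac12(s_1+t_1),\quad \eta=\tfrac12(s_1-t_1),\quad \beta=\tfrac12(t_2+s_2),\quad \gamma=\tfrac12(t_2-s_2),
\]
multiplying out, and sorting each monomial. We call the result the \emph{lift} of the polynomial.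

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The case $n=1$ is done. Let $n=2$. The kernel $J_{\mathcal C}=\ker\Theta$ is a $P$-submodule of $P^{16}$, so it is
finitely generated by Hilbert's basis theorem. Fix a finite generating set. It depends only on $\mathcal C$ and
is built into the algorithm; we do not claim that it can be computed from a description of $\mathcal C$.

Given $T$, compute the entries of $\partial T$ and their lifts, and test whether all the lifts lie in
$J_{\mathcal C}$. This test is effective, because membership in a submodule of a free module over
$\mathbb Q[X_1,\dots,X_4]$, given by finitely many generators, is decidable by Gr\"obner bases. The lifts all lie in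
$J_{\mathcal C}$ if and only if the entries of $\partial T$ vanish in $A$, that is, lie in $\mathcal I_{\mathbb Q}$,
and by \eqref{eq:rational} this means $T\in\mathcal T(k,\ell)$.
\end{proof}

\begin{remark}
Only the last step is special to $n=2$: there the relations of $\sqcap$ and $\sqcup$ alone make $A$ a
finitely generated module over the polynomial ring $P$. For $n\ge3$ the argument cannot be extended to all
categories, since by \eqref{eq:rational} membership in the ideal $\mathcal I_{\mathbb Q}$ is undecidable for the
categories of Theorems~\ref{thm:A} and~\ref{thm:B}.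
\end{remark}

\begin{thebibliography}{9}

\bibitem{Boone} Boone, 1958.

\bibitem{Goryushkin} A. P. Goryushkin, \emph{Imbedding of countable groups in 2-generator simple groups},
Mat. Zametki \textbf{16} (1974).

\bibitem{Novikov} Novikov, 1955.

\bibitem{Schupp} P. E. Schupp, \emph{Embeddings into simple groups}, J. London Math. Soc. \textbf{13} (1976).

\bibitem{source} \emph{Compact Quantum Groups Based On Combinatorial Structures},
\texttt{https://scidok.sulb.uni-saarland.de/bitstream/\allowbreak 20.500.11880/40196/1/dissertation.pdf}

\end{thebibliography}

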